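# Extension operators of norm below 3 and the orbit space $D^\kappa/\mathbb T$

Throughout, all spaces are compact Hausdorff and nonempty. $C(X)$ is the Banach space of continuous real-valued functions on $X$ with the sup-norm, $\mathbb I=[0,1]$, and $\mathbb I^A$ is the Tychonoff cube over a set $A$. All statements are in ZFC.

## $\kappa$-metrics versus extension operators of norm $<3$

The answer one would first guess is "yes". Here is what it answers. Two properties of a compact space $X$ are compared: carrying a kind of distance from points to fat closed sets, and sitting in some cube in such a way that functions extend linearly and with small norm. One implication is known, and the guess is that the two properties are the same.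

**Definition (regular closed set).** A closed set is regular closed if it is the closure of an open set; equivalently, it is the closure of its interior. In $[0,1]$ the set $[0,\frac12]$ is regular closed and $\{0\}$ is not.

**Definition ($\kappa$-metrizable space, in the sense of Shchepin).** $X$ is $\kappa$-metrizable if there is a function $\rho$ (a $\kappa$-metric) assigning to each point $x\in X$ and each regular closed $F\subseteq X$ a number $\rho(x,F)\ge 0$ such that

- (K1) $\rho(x,F)=0$ if and only if $x\in F$;
- (K2) if $F\subseteq F'$, then $\rho(x,F)\ge\rho(x,F')$ for all $x$;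
- (K3) for each regular closed $F$ the function $x\mapsto\rho(x,F)$ is continuous;
- (K4) for every increasing chain $\{F_\alpha\}$ of regular closed sets, $\rho\big(x,\overline{\bigcup_\alpha F_\alpha}\big)=\inf_\alpha\rho(x,F_\alpha)$ for all $x$.

The letter $\kappa$ in this word is part of the name. Elsewhere in these notes $\kappa$ is an infinite cardinal.

Example: if $d$ is a metric on $X$, put $\rho(x,F)=d(x,F)$ for $F\neq\emptyset$ and $\rho(x,\emptyset)=1+\operatorname{diam}X$. Closedness of $F$ gives (K1), and (K2), (K3) are clear. (K4) holds because the distance to a union is the infimum of the distances and passing to the closure does not change it.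

**Definition (extension operator).** Given an embedding $e:X\to Y$, an operator $u:C(X)\to C(Y)$ is an extension operator if $u(f)\circ e=f$ for all $f\in C(X)$.

Applying the condition to $f=1$ shows that $\|u\|\ge1$. The point is linearity: Tietze's theorem extends each single $f$ without increasing its norm, but the extensions need not fit together linearly.

The following implication is known, and we use it as given.

**Fact 0.** If $X$ admits an embedding into a Tychonoff cube $\mathbb I^A$ and a linear extension operator $u:C(X)\to C(\mathbb I^A)$ with $\|u\|<3$, then $X$ is $\kappa$-metrizable.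

The question, from "Linear extension operators of bounded norms", is whether the converse holds: *does every $\kappa$-metrizable compact space have an embedding into a cube with a linear extension operator of norm $<3$?*

## Two points, cubes, and metrizable compacta

**Two points.** Let $X=\{0,1\}\subseteq\mathbb I$. Then $u(f)(t)=(1-t)f(0)+tf(1)$ is a linear extension operator. Each $u(f)(t)$ is an average of values of $f$, so $u$ is positive and $\|u\|=1$.

**Cubes.** If $X=\mathbb I^A$, take the identity embedding and the identity operator, of norm $1$. By Fact 0, cubes are $\kappa$-metrizable.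

**Metrizable compacta.** These are $\kappa$-metrizable by the example above. The two-point formula suggests what to do: send each point of the cube to a probability measure on $X$, continuously, so that points of $X$ go to their own Dirac measures. We prove a version relative to a base space, since it will be needed soon; the plain statement is the case where the base is a point.

Let $P(X)$ be the set of Borel probability measures on $X$ with the weak* topology, a compact space. Recall also a notion and a theorem. A map $S$ from a space $Z$ to the nonempty subsets of a Banach space $B$ is *lower semicontinuous* (lsc) if $\{z:S(z)\cap V\ne\emptyset\}$ is open for every open $V\subseteq B$. On $[0,1]$, the map with $S(0)=\{0\}$ and $S(z)=[0,1]$ for $z>0$ is lsc: the set in question is all of $[0,1]$ if $0\in V$, and otherwise it is $(0,1]$ or $\emptyset$. The map with $S(0)=[0,1]$ and $S(z)=\{0\}$ for $z>0$ is not lsc: $V=(\frac12,2)$ gives the set $\{0\}$. Michael (*Continuous selections I*, Ann. of Math. 63 (1956)) proved that an lsc map from a paracompact space to the nonempty closed convex subsets of a Banach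 space has a continuous selection.

**Lemma 1.** Let $p:X'\to X''$ be an open surjection of metrizable compacta, $g:X'\to Q=\mathbb I^\omega$ an embedding, and $j=(p,g):X'\to X''\times Q$. There is a positive linear $w:C(X')\to C(X''\times Q)$ with $w(1)=1$, with $w(f)\circ j=f$ for $f\in C(X')$, and with $w(h\circ p)=h\circ\mathrm{pr}_{X''}$ for $h\in C(X'')$.

*Proof.* **Step 1: place the measures in a Banach space.** Let $(h_n)_{n\ge1}$ be dense in the unit ball of $C(X')$. The map $\mu\mapsto(2^{-n}\int h_n\,d\mu)_n$ from $P(X')$ to $\ell_2$ is affine. It is continuous, since the coordinates are and the tails are uniformly small; it is injective, since the integrals against a dense set determine $\mu$. So $P(X')$ is homeomorphic to a compact convex subset of $\ell_2$, and we regard it as such.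

**Step 2: the measures on fibers form an lsc map.** For $z\in X''$ let $P(p^{-1}(z))$ be the set of measures supported in the fiber; it is nonempty, compact and convex. Finitely supported measures are dense in it: cut the fiber into finitely many Borel pieces $A_i$ of small diameter, choose $x_i\in A_i$, and replace $\mu$ by $\sum\mu(A_i)\delta_{x_i}$. By uniform continuity the integral of any given continuous function changes little.

Let $V$ be open with $P(p^{-1}(z_0))\cap V\neq\emptyset$. Choose $\sum_{i\le r}a_i\delta_{x_i}\in V$ with all $x_i\in p^{-1}(z_0)$. Since $(x_1',\dots,x_r')\mapsto\sum a_i\delta_{x'_i}$ is continuous, there are open $W_i\ni x_i$ such that $\sum a_i\delta_{x_i'}\in V$ whenever all $x_i'\in W_i$. As $p$ is open, $\bigcap_ip(W_i)$ is an open neighborhood of $z_0$. For $z$ in it choose $x_i'\in W_i\cap p^{-1}(z)$; then $\sum a_i\delta_{x_i'}\in P(p^{-1}(z))\cap V$.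

**Step 3: prescribe Dirac measures on $j(X')$.** Put $S(j(x'))=\{\delta_{x'}\}$, and $S(z,q)=P(p^{-1}(z))$ if $(z,q)\notin j(X')$. This is well defined since $j$ is injective, and $S(z,q)\subseteq P(p^{-1}(z))$ always. We check that $S$ is lsc. Near a point off the closed set $j(X')$ this is Step 2. At $j(x')=(z_0,q_0)$ with $\delta_{x'}\in V$, note that $\delta_{x'}\in P(p^{-1}(z_0))\cap V$. By Step 2, $P(p^{-1}(z))\cap V\ne\emptyset$ for $z$ near $z_0$, which handles nearby points off $j(X')$. Since $j$ is a homeomorphism onto its image, $\delta_{x''}\in V$ for $j(x'')$ near $j(x')$, which handles nearby points on $j(X')$.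

**Step 4: select and integrate.** The space $X''\times Q$ is compact, so Michael's theorem gives a continuous selection $s$ of $S$. Put $w(f)(z,q)=\int f\,ds(z,q)$. This is continuous in $(z,q)$, linear and positive in $f$, and $w(1)=1$. On $j(X')$ the measure is $\delta_{x'}$, so $w(f)\circ j=f$. Since $s(z,q)$ is always supported in $p^{-1}(z)$, where $h\circ p$ equals $h(z)$, we get $w(h\circ p)(z,q)=h(z)$. $\square$

With $X''$ a point, every metrizable compactum $X'$ gets a positive extension operator $C(X')\to C(Q)$ of norm $1$. So the guess holds for every metrizable compactum.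

## Weight $\omega_1$: a chain of open maps between metrizable compacta

The next test is weight $\omega_1$, and the guess passes again.

**Theorem 1.** If $X$ has weight $\le\omega_1$, then $X$ is $\kappa$-metrizable iff it has an embedding in a cube with a linear extension operator of norm $<3$, iff it has one with a positive operator of norm $1$.

Consider an inverse system of compacta $X_a$ over a directed set, with maps $p^b_a:X_b\to X_a$ for $a\le b$ and limit projections $p_a:X\to X_a$. The index set is *$\sigma$-directed* if every countable subset has an upper bound. The system is *$\sigma$-complete* if every increasing sequence $a_1\le a_2\le\cdots$ of indices has a supremum $a$ and $X_a$ is the limit of the $X_{a_n}$. Example: for $X=\mathbb I^A$ take as indices the countable subsets $a\subseteq A$, with $X_a=\mathbb I^a$ and coordinate projections; suprema are unions, and the projections are open surjections. Shchepin (*Functors and uncountable powers of compacta*, Russian Math. Surveys 36:3 (1981)) proved that a compact space is $\kappa$-metrizable iff it is *openly generated*: it is the limit of a $\sigma$-complete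 inverse system of metrizable compacta over a $\sigma$-directed set, with open surjective limit projections $p_a$.

*Proof of Theorem 1.* Norm $1$ implies norm $<3$, and norm $<3$ implies $\kappa$-metrizable by Fact 0. So let $X$ be $\kappa$-metrizable of weight $\le\omega_1$. Take a system for $X$ as in Shchepin's theorem.

**Step 1: every $f\in C(X)$ factors through some $p_a$.** The functions $h\circ p_a$ form an algebra, because the index set is directed; it contains the constants and separates points. By Stone–Weierstrass, $f$ is a uniform limit of functions $h_n\circ p_{a_n}$. Let $a$ be an upper bound of all $a_n$, and write $h_n\circ p_{a_n}=h_n'\circ p_a$ with $h'_n=h_n\circ p^a_{a_n}$. Since $p_a$ is onto, $(h'_n)$ is uniformly Cauchy on $X_a$. If $h$ is its limit, then $f=h\circ p_a$.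

**Step 2: extract a chain of length $\omega_1$.** Since $X$ embeds in $\mathbb I^{\omega_1}$, the rational polynomials in the coordinates give a dense subset of $C(X)$, which we list as $\{f_\xi:\xi<\omega_1\}$. Choose $a_\xi$ for $\xi<\omega_1$, increasing: $a_0$ is arbitrary; $a_{\xi+1}\ge a_\xi$ is chosen so large that $f_\xi$ factors through $p_{a_{\xi+1}}$; and at a limit $\lambda<\omega_1$, $a_\lambda$ is the supremum of $a_{\xi_n}$ for a sequence $\xi_n\nearrow\lambda$, hence the supremum of all $a_\xi$, $\xi<\lambda$. Write $X_\xi=X_{a_\xi}$, $p_\xi=p_{a_\xi}$, $p^\eta_\xi=p^{a_\eta}_{a_\xi}$. By $\sigma$-completeness $X_\lambda=\lim_{\xi<\lambda}X_\xi$ for limit $\lambda<\omega_1$.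

Also $X=\lim_{\xi<\omega_1}X_\xi$. Indeed, consider the natural map from $X$ to this limit. It is injective because the $f_\xi$ separate points. It is onto because for a thread $(z_\xi)$ the sets $p_\xi^{-1}(z_\xi)$ are nonempty, closed and decreasing, so they have a common point.

The maps $p^\eta_\xi$ are open surjections. They are onto since $p_\xi=p^\eta_\xi\circ p_\eta$ is onto. For open $U\subseteq X_\eta$, $p^\eta_\xi(U)=p_\xi(p_\eta^{-1}(U))$ since $p_\eta$ is onto, and this set is open.

**Step 3: what the recursion must produce.** Write $X_{\omega_1}=X$. For $\xi\le\omega_1$ we construct embeddings $e_\xi:X_\xi\to Q^{1+\xi}$ and positive linear extension operators $u_\xi:C(X_\xi)\to C(Q^{1+\xi})$ with $u_\xi(1)=1$, such that for $\xi<\eta$, with $\mathrm{pr}:Q^{1+\eta}\to Q^{1+\xi}$ the projection,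
$$\mathrm{pr}\circ e_\eta=e_\xi\circ p^\eta_\xi,\qquad u_\eta(h\circ p^\eta_\xi)=u_\xi(h)\circ\mathrm{pr}\quad(h\in C(X_\xi)).\tag{1}$$
For $\xi=0$ use Lemma 1 with $X''$ a point.

**Step 4: successors.** Apply Lemma 1 to $p^{\xi+1}_\xi:X_{\xi+1}\to X_\xi$ (and some embedding of $X_{\xi+1}$ in $Q$) to get $j_\xi:X_{\xi+1}\to X_\xi\times Q$ and $w_\xi$. Put $e_{\xi+1}=(e_\xi\times\mathrm{id}_Q)\circ j_\xi$ and
$$u_{\xi+1}(f)(y,q)=u_\xi\big(w_\xi(f)(\cdot,q)\big)(y),\qquad y\in Q^{1+\xi},\ q\in Q.$$
By uniform continuity of $w_\xi(f)$, the map $q\mapsto w_\xi(f)(\cdot,q)\in C(X_\xi)$ is norm-continuous. Applying the bounded operator $u_\xi$ keeps this, so $u_{\xi+1}(f)$ is jointly continuous. Positivity and $u_{\xi+1}(1)=1$ are clear. For $z\in X_\xi$ we have $u_{\xi+1}(f)(e_\xi(z),q)=w_\xi(f)(z,q)$; with $(z,q)=j_\xi(x)$ this reads $u_{\xi+1}(f)(e_{\xi+1}(x))=f(x)$. Next, $\mathrm{pr}\circ e_{\xi+1}=e_\xi\circ p^{\xi+1}_\xi$ because the first component of $j_\xi$ is $p^{\xi+1}_\xi$. Finally $w_\xi(h\circ p^{\xi+1}_\xi)(\cdot,q)=h$ gives $u_{\xi+1}(h\circ p^{\xi+1}_\xi)(y,q)=u_\xi(h)(y)$. This is (1) for the pair $\xi,\xi+1$;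 for earlier indices compose.

**Step 5: limits.** Let $\lambda\le\omega_1$ be a limit. Then $1+\lambda=\lambda$, and $Q^\lambda$ is the limit of the $Q^{1+\xi}$, $\xi<\lambda$. Let $e_\lambda(x)$ be the point whose projection to $Q^{1+\xi}$ is $e_\xi(p^\lambda_\xi(x))$ for each $\xi<\lambda$. It exists by (1), the map $e_\lambda$ is continuous, and it is injective since $X_\lambda=\lim X_\xi$. On the subspace of functions $h\circ p^\lambda_\xi$ with $\xi<\lambda$, which is dense in $C(X_\lambda)$ by Stone–Weierstrass, put $u_\lambda(h\circ p^\lambda_\xi)=u_\xi(h)\circ\mathrm{pr}$. This is well defined: if $h\circ p^\lambda_\xi=h'\circ p^\lambda_\eta$ with $\xi\le\eta$, then $h'=h\circ p^\eta_\xi$ since $p^\lambda_\eta$ is onto, and (1) gives the same value. The operator is linear, positive and unital, hence of norm $1$ (from $|h|\le t$ follows $|u_\xi(h)|\le t$). So it extends by continuity to $C(X_\lambda)$. The extension has norm $1$ and fixes $1$, and it is positive: if $0\le f\le1$, then $\|f-\frac12\|\le\frac12$, so $\|u_\lambda(f)-\frac12\|\le\frac12$ and $u_\lambda(f)\ge0$. On the dense subspace,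
$$u_\lambda(h\circ p^\lambda_\xi)(e_\lambda(x))=u_\xi(h)\big(e_\xi(p^\lambda_\xi(x))\big)=h(p^\lambda_\xi(x)),$$
so $u_\lambda$ is an extension operator. (1) holds by definition.

At $\lambda=\omega_1$ we obtain an embedding $X\to Q^{\omega_1}\cong\mathbb I^{\omega_1}$ with a positive linear extension operator of norm $1$. $\blacksquare$

## Where the chain of metrizable quotients breaks

The sensible next move is a chain of length $\omega_2$ for spaces of weight $\omega_2$. The exact obstacle is this. Suppose the chain from Step 2 has the property that for every $\xi<\omega_1$ some $p^\eta_\xi$ with $\xi<\eta<\omega_1$ is not injective. Then $X_{\omega_1}=\lim_{\xi<\omega_1}X_\xi$ is not metrizable. To see this, identify $C(X_\xi)$ with a closed subspace of $C(X_{\omega_1})$ via $h\mapsto h\circ p^{\omega_1}_\xi$. The union of these subspaces over $\xi<\omega_1$ is dense, and it is closed, because countably many indices below $\omega_1$ are bounded. So it is everything. If $X_{\omega_1}$ were metrizable, a countable dense subset of $C(X_{\omega_1})$ would lie in one $C(X_\xi)$, so $C(X_{\omega_1})=C(X_\xi)$. Then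 $p^{\omega_1}_\xi$ is injective, and hence so are all $p^\eta_\xi$.

Continuing past stage $\omega_1$ would therefore require Lemma 1 for a nonmetrizable $X'$. But then $P(X')$ contains a copy of $X'$ (the Dirac measures), so it does not embed in $\ell_2$, and Step 1 of Lemma 1 is lost. This says only that the construction stops. We now show that the guess itself is wrong from $\omega_2$ on.

## Rank-one matrices: the orbit space $D^\kappa/\mathbb T$

Let $D=\{w\in\mathbb C:|w|\le1\}$ and $\mathbb T=\{w\in\mathbb C:|w|=1\}$. For an infinite cardinal $\kappa$ put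
$$E:D^\kappa\to Y_\kappa:=D^{\kappa\times\kappa},\qquad E(x)=(x_s\overline{x_t})_{(s,t)\in\kappa\times\kappa},\qquad X_\kappa:=E(D^\kappa).$$
Think of points of $Y_\kappa$ as matrices; $X_\kappa$ consists of matrices of the form $xx^*$.

Here is what this looks like for small finite index sets. With one index, $E(x)=|x_0|^2$ and the image is $[0,1]$. With two indices, the entries are $a=|x_0|^2$, $b=|x_1|^2$, $z=x_0\overline{x_1}$ and $\bar z$, and the image is given by $a,b\in[0,1]$, $|z|^2=ab$: for $a>0$ take $x_0=\sqrt a$, $\overline{x_1}=z/\sqrt a$; for $a=0$ we have $z=0$, and take $x_0=0$, $x_1=\sqrt b$. With three indices a new feature appears. Let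
$$y=\begin{pmatrix}1&1&-1\\1&1&1\\-1&1&1\end{pmatrix}.$$
Each of its $2\times2$ principal submatrices lies in the two-index image, yet $y$ does not lie in the three-index image: $E(x)_{0,1}E(x)_{1,2}=x_0\overline{x_1}x_1\overline{x_2}=E(x)_{1,1}E(x)_{0,2}$, whereas $y_{01}y_{12}=1$ and $y_{11}y_{02}=-1$. So a matrix can look like a point of $X_\kappa$ on small blocks without being one. The lower bounds below exploit such matrices.

**Lemma 2.** The fibers of $E$ are exactly the orbits of the diagonal action of $\mathbb T$. The map $E:D^\kappa\to X_\kappa$ is an open quotient map, so $X_\kappa\cong D^\kappa/\mathbb T$. The weight of $X_\kappa$ is $\kappa$.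

*Proof.* Clearly $E(\theta x)=E(x)$ for $\theta\in\mathbb T$. Let $E(x)=E(x')$. The diagonal entries give $|x_s|=|x_s'|$ for all $s$. If $x=0$, then $x'=0$. Otherwise pick $t$ with $x_t\ne0$; then $x_t'\neq0$ and $x_s\overline{x_t}=x_s'\overline{x_t'}$ gives $x'_s=x_s\,\overline{x_t}/\overline{x_t'}=\theta x_s$, where $\theta=x'_t/x_t\in\mathbb T$ because $|x_t|=|x'_t|$.

A continuous map from a compact space onto a Hausdorff space is closed, so $E$ is a quotient map. For open $U$, the set $E^{-1}(E(U))=\bigcup_{\theta\in\mathbb T}\theta U$ is open, so $E(U)$ is open in $X_\kappa$.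

The weight is $\le\kappa$ since $X_\kappa\subseteq D^{\kappa\times\kappa}$. On $\{x:x_0=1\}\cong D^{\kappa\setminus\{0\}}$ the entries $(s,0)$ of $E(x)$ are the $x_s$, so $E$ is injective there, and $X_\kappa$ contains a space of weight $\kappa$. $\square$

By Lemma 2, $C(X_\kappa)$ is identified, isometrically, with the space of $\mathbb T$-invariant functions in $C(D^\kappa)$. We use this freely and write $f(x)$ for $f(E(x))$.

**Theorem 2.** $X_\kappa$ is $\kappa$-metrizable for every $\kappa$.

**Theorem 3.** If $\kappa\ge\omega_3$, no embedding of $X_\kappa$ into a Tychonoff cube admits any bounded linear extension operator.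

**Theorem 4.** If $\kappa\ge\omega_2$, every bounded linear extension operator $C(X_\kappa)\to C(\mathbb I^A)$, for any embedding $X_\kappa\subseteq\mathbb I^A$, has norm $\ge3$.

By Theorems 2 and 4 the answer is **no**: $X_{\omega_2}=D^{\omega_2}/\mathbb T$ is $\kappa$-metrizable of weight $\omega_2$ and has no embedding into a cube with a linear extension operator of norm $<3$. By Theorem 1, weight $\omega_2$ is the least possible. These theorems do not decide whether some $\kappa$-metrizable space of weight exactly $\omega_2$ has no bounded extension operator at all.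

**Remark.** The obstruction concerns extension operators and not complementability: $C(X_\kappa)$, as the space of invariant functions, is the range of the norm-one projection $f\mapsto\int_{\mathbb T}f(\theta\,\cdot)\,d\theta$ on $C(D^\kappa)$, with normalized Haar measure, and $D^\kappa$ is homeomorphic to a cube.

## Open images of $\kappa$-metrizable spaces

This section proves Theorem 2. As $D\cong\mathbb I^2$, the space $D^\kappa$ is homeomorphic to a cube, hence $\kappa$-metrizable by Fact 0 with the identity operator. Since $E:D^\kappa\to X_\kappa$ is an open surjection, the following lemma suffices.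

**Lemma 3.** Let $f:Z\to X$ be an open continuous surjection of compact spaces and $\rho_Z$ a $\kappa$-metric on $Z$. Then
$$\rho_X(x,F)=\max_{z\in f^{-1}(x)}\rho_Z(z,f^{-1}(F))$$
is a $\kappa$-metric on $X$.

*Proof.* **Step 1: the formula makes sense.** For open $U\subseteq X$ we show $f^{-1}(\overline U)=\overline{f^{-1}(U)}$. The inclusion $\supseteq$ is continuity. If $f(z)\in\overline U$ and $W\ni z$ is open, then $f(W)$ is an open neighborhood of $f(z)$, so it meets $U$, so $W$ meets $f^{-1}(U)$. Hence preimages of regular closed sets are regular closed. The maximum exists since fibers are compact.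

**Step 2: (K1) and (K2).** If $x\in F$, the fiber lies in $f^{-1}(F)$ and the value is $0$. If $x\notin F$, the nonempty fiber misses $f^{-1}(F)$ and the value is $>0$. Monotonicity follows from that of $\rho_Z$.

**Step 3: (K3), where openness enters again.** For $g\in C(Z)$ put $g^*(x)=\max_{f^{-1}(x)}g$. Then $\{g^*>t\}=f(\{g>t\})$ is open since $f$ is open, and $\{g^*\ge t\}=f(\{g\ge t\})$ is closed since $f$ is closed. So $g^*$ is continuous.

**Step 4: (K4), where the infimum must pass through the maximum.** Let $\{F_\alpha\}$ be an increasing chain of regular closed sets and $F=\overline{\bigcup F_\alpha}$. Since $F_\alpha=\overline{\operatorname{int}F_\alpha}$, also $F=\overline{\bigcup\operatorname{int}F_\alpha}$, and Step 1 gives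
$$f^{-1}(F)=\overline{\textstyle\bigcup f^{-1}(\operatorname{int}F_\alpha)}\subseteq\overline{\textstyle\bigcup f^{-1}(F_\alpha)}\subseteq f^{-1}(F).$$
So $f^{-1}(F)=\overline{\bigcup f^{-1}(F_\alpha)}$. By (K4) for $\rho_Z$, the continuous functions $g_\alpha=\rho_Z(\cdot,f^{-1}(F_\alpha))$ decrease pointwise to the continuous function $g=\rho_Z(\cdot,f^{-1}(F))$. Let $\varepsilon>0$. The closed sets $\{g_\alpha\ge g+\varepsilon\}$ form a chain with empty intersection, so by compactness one of them is empty. For that $\alpha$, $g_\alpha<g+\varepsilon$ everywhere, so $\rho_X(x,F_\alpha)\le\rho_X(x,F)+\varepsilon$ for all $x$. Together with (K2) this gives (K4). $\square$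

## Countable dependence and free sets

We now collect three tools for lower bounds. The first replaces the unknown cube by the space of matrices $Y_\kappa$.

**Lemma 4 (transfer).** If $e:X\to\mathbb I^A$ is an embedding with a linear extension operator $u$, and $X\subseteq Y$ with $Y$ compact, then there is a linear extension operator $v:C(X)\to C(Y)$ with $\|v\|\le\|u\|$.

*Proof.* By Tietze, applied to each coordinate, $e$ extends to a continuous $h:Y\to\mathbb I^A$. Put $v(f)=u(f)\circ h$. On $X$ this is $u(f)\circ e=f$. $\square$

**Lemma 5 (countable dependence).** For every $g\in C(Y_\kappa)$ there is a countable $K\subseteq\kappa$ such that $g(y)=g(y')$ whenever $y,y'$ agree on $K\times K$. We say that $g$ *depends on $K\times K$*.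

*Proof.* By Stone–Weierstrass, $g$ is the uniform limit of a sequence of polynomials in the real and imaginary parts of the entries. Each polynomial uses finitely many entries $(s,t)$; let $K$ be the countable set of all indices $s,t$ that occur. $\square$

Any larger countable set serves as well. The two lemmas combine to a principle used throughout. Let $v:C(X_\kappa)\to C(Y_\kappa)$ be an extension operator.
$$\text{If } v(f)\text{ depends on }K\times K\text{ and }y\text{ agrees with }E(x)\text{ on }K\times K,\text{ then }v(f)(y)=f(x).\tag{2}$$
Indeed $v(f)(y)=v(f)(E(x))=f(x)$. So although $y\notin X_\kappa$, certain values of $v$ at $y$ are forced. To use several functions at one $y$, their sets $K$ must interfere little with each other, and this is where $\omega_2$ enters.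

**Lemma 6 (free sets).** Let $|S|\ge\omega_2$ and let $K(\alpha)$ be a countable set for each $\alpha\in S$. Then there is $H\subseteq S$ of size $\omega_2$ which is free: $\beta\notin K(\alpha)$ for distinct $\alpha,\beta\in H$.

For $S=\omega_1$ this fails badly: with $K(\alpha)=\{\beta:\beta\le\alpha\}$ there is no free set with two elements.

*Proof.* We may assume $|S|=\omega_2$. Suppose every free set has size $\le\omega_1$. Recursively for $\xi<\omega_1$ let $H_\xi$ be a maximal free subset of $S\setminus\bigcup_{\eta<\xi}H_\eta$; it exists by Zorn, as unions of chains of free sets are free. The set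
$$W=\bigcup_{\xi<\omega_1}H_\xi\ \cup\ \bigcup\Big\{K(\alpha):\alpha\in\bigcup_{\xi<\omega_1}H_\xi\Big\}$$
has size $\le\omega_1$, so there is $\beta\in S\setminus W$. For each $\xi$, $\beta$ was available when $H_\xi$ was chosen and is not in $H_\xi$, so $H_\xi\cup\{\beta\}$ is not free. Since $\beta\notin K(\alpha)$ for $\alpha\in H_\xi$, some element of $H_\xi$ lies in $K(\beta)$. The sets $H_\xi$, $\xi<\omega_1$, are pairwise disjoint, so $K(\beta)$ is uncountable, a contradiction. $\square$

## Hadamard matrices on a bipartite free set: Theorem 3

The direct way to use (2) is to write an inconsistent pattern of signs into the entries of a matrix $y$, test it with the functions $\mathrm{Re}(x_\alpha\overline{x_\beta})$, and compare with what a genuine $x$ can achieve. With $\omega_3$ indices this works.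

*Proof of Theorem 3.* Let $\kappa\ge\omega_3$. By Lemma 4 it suffices to refute the existence of a linear extension operator $v:C(X_\kappa)\to C(Y_\kappa)$ with $\|v\|=c<\infty$. Suppose there is one. For $\alpha\neq\beta$ in $\kappa$ let $f_{\alpha\beta}(x)=\mathrm{Re}(x_\alpha\overline{x_\beta})$, a $\mathbb T$-invariant function. Let $K(\alpha,\beta)\ni\alpha,\beta$ be countable such that $v(f_{\alpha\beta})$ depends on $K(\alpha,\beta)\times K(\alpha,\beta)$. Fix $m=2^r$.

**Step 1: find rows and columns that do not interfere.** We claim that there are distinct $\alpha_1,\dots,\alpha_m\in\omega_3\setminus\omega_2$ and distinct $\beta_1,\dots,\beta_m\in\omega_2$ such that, with $H=\{\alpha_1,\dots,\alpha_m,\beta_1,\dots,\beta_m\}$,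
$$K(\alpha_i,\beta_j)\cap H=\{\alpha_i,\beta_j\}\quad\text{for all }i,j.$$
For each $\alpha\in\omega_3\setminus\omega_2$ apply Lemma 6 to $\beta\mapsto K(\alpha,\beta)$ on $\omega_2$. This gives an $m$-element $B_\alpha\subseteq\omega_2$ with $\beta'\notin K(\alpha,\beta)$ for distinct $\beta,\beta'\in B_\alpha$. There are only $\omega_2$ finite subsets of $\omega_2$, so $B_\alpha$ is a constant set $B=\{\beta_1,\dots,\beta_m\}$ for all $\alpha$ in some set $S$ of size $\omega_3$. Apply Lemma 6 to $\alpha\mapsto\bigcup_{\beta\in B}K(\alpha,\beta)$ on $S$ and take $m$ elements $\alpha_1,\dots,\alpha_m$ of the free set. Then $\alpha_{i'}\notin K(\alpha_i,\beta_j)$ for $i'\ne i$, and $\beta_{j'}\notin K(\alpha_i,\beta_j)$ for $j'\neq j$.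

**Step 2: write an inconsistent sign pattern.** Let $T=(t_{ij})$ be the $m\times m$ Sylvester matrix: start from $(1)$ and pass from $T$ to $\begin{pmatrix}T&T\\T&-T\end{pmatrix}$, $r$ times. By induction $t_{ij}=\pm1$ and $T^{\top}T=m\cdot\mathrm{Id}$, so $T$ has operator norm $\sqrt m$. Define $y\in Y_\kappa$ by $y_{\alpha_i,\alpha_i}=y_{\beta_j,\beta_j}=1$, $y_{\alpha_i,\beta_j}=y_{\beta_j,\alpha_i}=t_{ij}$, and all other entries $0$. On $K(\alpha_i,\beta_j)\times K(\alpha_i,\beta_j)$ only the indices $\alpha_i,\beta_j$ of $H$ are seen, and there $y$ agrees with $E(x)$ where $x_{\alpha_i}=1$, $x_{\beta_j}=t_{ij}$ and all other $x_s=0$. By (2), $v(f_{\alpha_i\beta_j})(y)=f_{\alpha_i\beta_j}(x)=t_{ij}$.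

**Step 3: compare with genuine points.** For every $x\in D^\kappa$ the vectors $(x_{\alpha_i})_i$ and $(x_{\beta_j})_j$ have Euclidean norm at most $\sqrt m$, so
$$\Big|\sum_{i,j}t_{ij}f_{\alpha_i\beta_j}(x)\Big|\le\Big|\sum_{i,j}t_{ij}x_{\alpha_i}\overline{x_{\beta_j}}\Big|\le\sqrt m\cdot\sqrt m\cdot\sqrt m=m^{3/2}.$$
Applying $v$ to the sum and evaluating at $y$,
$$m^2=\sum_{i,j}t_{ij}\,v(f_{\alpha_i\beta_j})(y)\le c\,m^{3/2}.$$
So $c\ge\sqrt m$ for every $m=2^r$, a contradiction. $\blacksquare$

## A reference coordinate tending to zero: Theorem 4

With $\kappa=\omega_2$ the argument for Step 1 above breaks at the pigeonhole: there are only $\omega_2$ many $\alpha$, against $\omega_2$ many finite sets $B_\alpha$. The test functions had two free indices, and Lemma 6 was used twice. So use functions with a single free index, comparing the phase of $x_\alpha$ with the phase of one fixed coordinate $x_0$. Then one use of Lemma 6 is enough.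

There is an immediate difficulty. Say we put prescribed phases $\gamma_i$ in the entries $y_{\alpha_i,0}$, with $y_{0,0}=1$. This part of the pattern is perfectly consistent: $x_0=1$, $x_{\alpha_i}=\gamma_i$ realizes it, so all the test functions attain their forced values at one genuine $x$. No norm bound can fail on these functions alone.

The way out is to make the reference coordinate small. With $x_0=1/k$ the entries $y_{\alpha_i,0}=\gamma_i/k$ still determine the phases exactly, so test functions that read only phases keep the same values. But as $k\to\infty$ the matrices converge to a limit that has forgotten $\gamma$. One can then subtract an envelope $M_\gamma$ of the test functions that does not depend on $k$, and average over $\gamma$ at the single limit point. The average of $M_\gamma$ will be uniformly small, because no fixed phases $x_{\alpha_i}$ can match most random $\gamma$ up to one common rotation.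

*Proof of Theorem 4.* Let $\kappa\ge\omega_2$. By Lemma 4 it suffices to show: if $v:C(X_\kappa)\to C(Y_\kappa)$ is linear with $v(f)|_{X_\kappa}=f$ for all $f$ and $\|v\|=c<\infty$, then $c\ge3$.

**Step 1: test functions that read a phase.** For $n\ge2$ let $\mu_n$ be the group of $n$-th roots of unity and $\psi_n(w)=\max(0,1-n|w-1|)$ for $w\in D$. Then $0\le\psi_n\le1$ and $\psi_n(1)=1$. Moreover,
$$\psi_n(w)\ne0\ \Longrightarrow\ w\neq0\ \text{ and }\ |\arg w|<\pi/n,\tag{3}$$
because $|w-1|<1/n$ gives $w\ne0$ and $|\arg w|\le\arcsin(1/n)\le\frac{\pi}{2n}$, the last step by convexity of $\arcsin$ on $[0,1]$. For $\alpha\in\kappa\setminus\{0\}$, $k\ge1$, $n\ge2$, $\zeta\in\mu_n$ put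
$$F^k_{n,\zeta,\alpha}(x)=\min(1,k|x_0|)\;\psi_n\Big(\bar\zeta\,x_\alpha\,\frac{\overline{x_0}}{|x_0|}\Big)\quad(x_0\neq0),\qquad F^k_{n,\zeta,\alpha}(x)=0\quad(x_0=0).$$
It is continuous where $x_0\ne0$, and also where $x_0=0$, since $0\le F^k_{n,\zeta,\alpha}\le k|x_0|$. It is $\mathbb T$-invariant, because $x_\alpha\overline{x_0}$ and $|x_0|$ are, and its values lie in $[0,1]$. By Lemma 5, for each $\alpha\ne0$ there is a countable $K(\alpha)\subseteq\kappa$ with $0,\alpha\in K(\alpha)$ such that $v(1)$ and all the countably many functions $v(F^k_{n,\zeta,\alpha})$ depend on $K(\alpha)\times K(\alpha)$.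

**Step 2: matrices with forced values and a common limit.** Fix $m,n\ge2$. By Lemma 6 on $\kappa\setminus\{0\}$ there are distinct $\alpha_1,\dots,\alpha_m\in\kappa\setminus\{0\}$ with $\alpha_j\notin K(\alpha_i)$ for $i\neq j$. For $k\ge1$ and $\gamma\in\mu_n^m$ let $y^{k,\gamma}\in Y_\kappa$ have the entries
$$y_{0,0}=\tfrac1{k^2},\quad y_{\alpha_i,0}=\tfrac{\gamma_i}k,\quad y_{0,\alpha_i}=\tfrac{\overline{\gamma_i}}k,\quad y_{\alpha_i,\alpha_i}=1\qquad(1\le i\le m),$$
and all other entries $0$; in particular $y_{\alpha_i,\alpha_j}=0$ for $i\neq j$. As $k\to\infty$, $y^{k,\gamma}\to y^\infty$, where $y^\infty_{\alpha_i,\alpha_i}=1$ and all other entries are $0$. The point $y^\infty$ does not depend on $\gamma$.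

Since $K(\alpha_i)\cap\{0,\alpha_1,\dots,\alpha_m\}=\{0,\alpha_i\}$, on $K(\alpha_i)\times K(\alpha_i)$ the matrix $y^{k,\gamma}$ agrees with $E(x)$, where $x_0=1/k$, $x_{\alpha_i}=\gamma_i$ and all other $x_s=0$. By (2),
$$v(1)(y^{k,\gamma})=1,\qquad v(F^k_{n,\gamma_i,\alpha_i})(y^{k,\gamma})=\min(1,k\cdot\tfrac1k)\,\psi_n(\overline{\gamma_i}\gamma_i)=1.\tag{4}$$

**Step 3: a function of norm at most $1$ with a large forced part.** For $\gamma\in\mu_n^m$ put
$$M_\gamma(x)=\frac2m\max_{\theta\in\mathbb T}\sum_{i=1}^m\psi_n(\theta\,\overline{\gamma_i}\,x_{\alpha_i}).$$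
It is continuous, being a maximum over the compact set $\mathbb T$ of a jointly continuous function. It is $\mathbb T$-invariant, it does not involve $k$ or $x_0$, and $0\le M_\gamma\le2$. If $x_0\ne0$, the choice $\theta=\overline{x_0}/|x_0|$ shows $\frac2m\sum_iF^k_{n,\gamma_i,\alpha_i}(x)\le M_\gamma(x)$; if $x_0=0$ the left side is $0$. Hence
$$\Phi=1+\frac2m\sum_{i=1}^mF^k_{n,\gamma_i,\alpha_i}-M_\gamma\qquad\text{satisfies}\qquad-1\le1-M_\gamma\le\Phi\le1,$$
so $\|\Phi\|\le1$. By (4),
$$c\ge v(\Phi)(y^{k,\gamma})=1+2-v(M_\gamma)(y^{k,\gamma}).\tag{5}$$
This is where the number $3$ comes from: $1$ from the constant function and $2$ from the test functions.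

If we stopped at a fixed $k$, then (5) would give very little: $\|M_\gamma\|=2$ (take $x_{\alpha_i}=\gamma_i$, $\theta=1$), so we would know only $c\ge3-2c$, that is, $c\ge1$. Averaging (5) over $\gamma$ does not help either at fixed $k$, because the evaluation point moves with $\gamma$.

**Step 4: pass to the limit and average.** The function $v(M_\gamma)$ is continuous on $Y_\kappa$ and independent of $k$, so letting $k\to\infty$ in (5) gives $c\ge3-v(M_\gamma)(y^\infty)$ for every $\gamma\in\mu_n^m$. Now the evaluation point is the same for all $\gamma$. With $\overline M=n^{-m}\sum_\gamma M_\gamma$, averaging and linearity give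
$$c\ge3-v(\overline M)(y^\infty)\ge3-c\,\|\overline M\|.\tag{6}$$

**Step 5: the average $\overline M$ is uniformly small.** Fix $x$ and let $\gamma$ be uniformly random in $\mu_n^m$, so that the $\gamma_i$ are independent and uniform and $\overline M(x)=\mathbb E M_\gamma(x)$. Split $\mathbb T$ into the arcs $I_l=\{e^{it}:2\pi l/n\le t<2\pi(l+1)/n\}$, $0\le l<n$, and let
$$N_l=\#\{i:x_{\alpha_i}\neq0,\ \overline{\gamma_i}\,x_{\alpha_i}/|x_{\alpha_i}|\in I_l\}.$$
When $x_{\alpha_i}\neq0$, the $n$ possible values of $\overline{\gamma_i}x_{\alpha_i}/|x_{\alpha_i}|$ are equally spaced by $2\pi/n$, so exactly one of them lies in $I_l$. Hence $N_l$ is binomial with parameters $m'=\#\{i:x_{\alpha_i}\ne0\}\le m$ and $1/n$, and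
$$\mathbb E N_l^2=m'\tfrac1n\big(1-\tfrac1n\big)+\tfrac{m'^2}{n^2}\le\frac mn+\frac{m^2}{n^2}.$$
Let $\theta\in\mathbb T$. By (3), a nonzero term $\psi_n(\theta\,\overline{\gamma_i}\,x_{\alpha_i})$ requires $x_{\alpha_i}\ne0$ and the phase of $\overline{\gamma_i}x_{\alpha_i}$ in the open arc of length $2\pi/n$ centered at $\bar\theta$. An open arc of this length meets at most two of the $I_l$. Each term is at most $1$, so the sum is at most $2\max_lN_l$, for every $\theta$. Therefore, using Cauchy–Schwarz and $\max_lN_l^2\le\sum_lN_l^2$,
$$\overline M(x)\le\frac2m\,\mathbb E\big(2\max_lN_l\big)\le\frac4m\Big(\sum_{l}\mathbb E N_l^2\Big)^{1/2}\le\frac4m\Big(m+\frac{m^2}n\Big)^{1/2}=4\Big(\frac1m+\frac1n\Big)^{1/2}.$$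
The bound does not depend on $x$.

**Step 6: conclude.** By (6), $c\,\big(1+4(\frac1m+\frac1n)^{1/2}\big)\ge3$ for all $m,n\ge2$. Here $v$ and $c$ are fixed while $m,n$ are arbitrary. Letting $m,n\to\infty$ gives $c\ge3$. $\blacksquare$

**Remark.** Both limits in Step 6 matter. With $m=1$ one has $M_\gamma(x)=2$ for every $\gamma$ as soon as $|x_{\alpha_1}|=1$, so $\|\overline M\|=2$. With $n$ fixed, take $x_{\alpha_i}=1$ for all $i$: for each $\gamma$ some value $\zeta\in\mu_n$ is taken by at least $m/n$ of the $\gamma_i$, and $\theta=\zeta$ gives $M_\gamma(x)\ge2/n$. So $\|\overline M\|\ge2/n$ however large $m$ is.
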